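# Projecting $L_p(X)$ onto its constants when $p<1$

## Three spaces without averages

Let $0<p<1$ and let $X$ be a space in which we can do analysis. Take a function $f:[0,1]\to X$ with $\int_0^1\|f(s)\|^p\,ds<\infty$. Is there a continuous linear way to assign to $f$ an "average" in $X$, such that the average of the constant function $x$ is $x$? For a Banach space and $p\ge1$ the integral does this. For $p<1$ one would guess that the answer is no: $L_p[0,1]$ has no nonzero continuous linear functional, so there is nothing like an integral to use. We first fix the terms and then test the guess.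

Scalars are real and $|A|$ is the Lebesgue measure of $A$. An $F$-space is a topological vector space whose topology comes from a complete translation-invariant metric. A **quasi-Banach space** is an $F$-space whose topology is given by a quasi-norm: $\|x\|>0$ for $x\ne0$, $\|tx\|=|t|\,\|x\|$ for $t\in\mathbb R$, and $\|x+y\|\le k(\|x\|+\|y\|)$ with $k$ independent of $x,y$. For $0<r\le 1$, an **$r$-Banach space** is a complete quasi-normed space with
$$\|x+y\|^r\le\|x\|^r+\|y\|^r .$$
Then $\|x-y\|^r$ is a metric, and $\bigl|\|x\|^r-\|y\|^r\bigr|\le\|x-y\|^r$, so the quasi-norm is continuous. For example, $\ell_r$ and $L_r[0,1]$ are $r$-Banach spaces, because $|a+b|^r\le|a|^r+|b|^r$ for real $a,b$. A **$p$-Banach algebra** is a $p$-Banach space with an associative bilinear product satisfying $\|xy\|\le\|x\|\,\|y\|$.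

For $0<q<\infty$, $L_q(X)$ is the space of Borel maps $f:[0,1]\to X$, modulo equality a.e., with $\|f\|=\{\int_0^1\|f(s)\|^q\,ds\}^{1/q}<\infty$. As this definition implicitly requires, quasi-norms are assumed Borel. The space $L_p(X)$ is quasi-Banach. Its subspace of constant functions is a copy of $X$, isometric because $[0,1]$ has measure $1$. A projection is a continuous linear $P$ with $P^2=P$. If $P$ maps onto the constants, let $Vf\in X$ be the value of the constant function $Pf$. Since $P$ is the identity on its range, $V$ is an **averaging operator**: a bounded linear $V:L_q(X)\to X$ with $V(\text{constant }x)=x$ for all $x\in X$. Conversely, an averaging operator $V$ gives the projection $Pf=$ the constant function $Vf$. Moreover $\|P\|=\|V\|$.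

**First test: $X=\mathbb R$.** Let $V:L_p[0,1]\to\mathbb R$ be averaging with norm $C$. Cut $[0,1]$ into $M$ sets $A_i$ of measure $1/M$. Then
$$1=V(1)\le\sum_{i=1}^M|V(1_{A_i})|\le M\cdot C\,M^{-1/p}=C\,M^{1-1/p}\longrightarrow0\qquad(M\to\infty),$$
a contradiction. The same cutting rules out far more.

**Lemma 3.** Let $0<q<r\le1$ and let $X$ be a quasi-Banach space with an averaging operator $V$ on $L_q(X)$. Then every bounded operator $S$ from $X$ into an $r$-Banach space is zero.

*Proof.* With the $A_i$ as above, $x=V(\text{constant }x)=\sum_iV(1_{A_i}x)$, and $\|V(1_{A_i}x)\|\le\|V\|M^{-1/q}\|x\|$. Hence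
$$\|Sx\|^r\le\sum_{i=1}^M\|S\|^r\|V\|^rM^{-r/q}\|x\|^r=\|S\|^r\|V\|^r\|x\|^r\,M^{1-r/q}\longrightarrow0.\qquad\square$$

**Second test: $X=\ell_p$.** Its coordinate functionals are nonzero bounded operators into $\mathbb R$, a $1$-Banach space. By Lemma 3 with $q=p$, $r=1$, there is no averaging operator on $L_p(\ell_p)$. The same holds for every $X$ with $X^*\ne\{0\}$.

**Third test: $X=L_p=L_p[0,1]$.** Lemma 3 says nothing here. Indeed, let $S$ be bounded from $L_p$ to an $r$-Banach space with $r>p$. Cutting $f\in L_p$ into $M$ pieces $f1_{A_i}$ with $\|f1_{A_i}\|_p=M^{-1/p}\|f\|_p$ gives $\|Sf\|^r\le\|S\|^r\|f\|_p^rM^{1-r/p}\to0$, so $S=0$ in any case. Still, there is no averaging operator, for a finer reason.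

Suppose $V:L_p(L_p)\to L_p$ is averaging with norm $C$. For dyadic intervals $A,B\subset[0,1)$ (half-open) let $\nu(A\times B)=V(1_A1_B)\in L_p$, where $1_A1_B$ is the function $s\mapsto1_A(s)1_B$. Then $\|\nu(A\times B)\|_p^p\le C^p|A|\,|B|$. Fix representatives $\nu_t(A\times B)$, $t\in[0,1)$. For $t$ outside one null set, all the countably many relations expressing additivity of $\nu_t$ on dyadic rectangles hold. Let $S_k(t)=\sum|\nu_t(R)|^p$, the sum over the $4^k$ dyadic squares $R$ of side $2^{-k}$. Then $S_k\le S_{k+1}$ a.e. and $\int S_k\le C^p$, so $S=\sup_kS_k<\infty$ a.e.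

Let $B_k(t)$ be the dyadic interval of length $2^{-k}$ containing $t$. Fix a dyadic $A$ and put $w_k(t)=\nu_t(A\times B_k(t))$. The difference $w_k(t)-w_{k+1}(t)$ is $\nu_t$ of the rectangle $A\times(B_k(t)\setminus B_{k+1}(t))$. These rectangles are disjoint for different $k$, and any finite number of them are unions of small squares of one common side. So $\sum_k|w_k-w_{k+1}|^p\le S<\infty$ a.e. Since $\sum|a_k|\le(\sum|a_k|^p)^{1/p}$, the limit $w_A(t)=\lim_kw_k(t)$ exists a.e. If $B$ is dyadic and $2^{-k}\le|B|$, then
$$\int_B|w_k|^p=\sum_{B'\subset B,\ |B'|=2^{-k}}\ \int_{B'}|\nu_t(A\times B')|^p\,dt\le C^p|A|\,|B| .$$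
By Fatou's lemma $\int_B|w_A|^p\le C^p|A|\,|B|$ for every dyadic $B$, so $|w_A|\le C|A|^{1/p}$ a.e. by Lebesgue's differentiation theorem. On the other hand, for each dyadic $B$, the elements $\nu(A\times B)$, summed over the $2^m$ dyadic intervals $A$ of length $2^{-m}$, give $V(\text{constant }1_B)=1_B$. With $B=B_k(t)$ this says that the $w_k(t)$ add up to $1$, hence $\sum_Aw_A=1$ a.e. Therefore $1\le2^m\,C\,2^{-m/p}$ for every $m$, which is false for large $m$.

So three natural spaces say no.

## The answer is yes for every $p<1$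

The question, whether for $0<p<1$ and a quasi-Banach space $X$ there can be a projection from $L_p(X)$ onto its constants, comes from the paper "Isomorphisms between $L_p$-Function Spaces when $p<1$" (http://kaltonmemorial.missouri.edu/docs/jfa1981.pdf). Of course $X\ne\{0\}$ is meant. The guess is wrong: for every $0<p<1$ there is a separable quasi-Banach space $X\ne\{0\}$, even a $p$-Banach algebra, for which the projection exists.

**Theorem 1.** Let $0<p<1$. There is a separable $p$-Banach space $X\ne\{0\}$ with an averaging operator $V:L_p(X)\to X$, $\|V\|\le8^{1/p}$.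

For $n\ge1$, $1\le i\le n$ and a function $g$ of $n-1$ variables, let
$$(D_ig)(s_1,\dots,s_n)=g(s_1,\dots,\widehat{s_i},\dots,s_n),$$
where the hat means omission: $D_ig$ is $g$ with a dummy variable inserted in place $i$. For $n=2$, $D_1g(s,t)=g(t)$ and $D_2g(s,t)=g(s)$. For $n=1$, $g$ is a number and $D_1g$ is the corresponding constant function.

**Theorem 2.** Let $0<p<1$.

(a) For the $X$ of Theorem 1 and $0<q<\infty$, $L_q(X)$ has a projection onto constants if and only if $q\ge p$. In general, if a quasi-Banach space $X$ has an averaging operator on $L_q(X)$, then every bounded operator from $X$ into an $r$-Banach space with $q<r\le1$ is zero. In particular, if $q<1$ then $X^*=\{0\}$.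

(b) Every separable $p$-Banach space $Y$ is isometric to a subspace of a separable $p$-Banach space $X$ having an averaging operator on $L_p(X)$ of norm $\le8^{1/p}$.

(c) Let $C_p$ be the infimum of the norms of projections onto constants in $L_p(X)$, over all quasi-Banach $X\ne\{0\}$. Let $K_n=\mathrm{span}\{D_ig-D_jg:\ g\in L_p([0,1]^{n-1}),\ 1\le i,j\le n\}\subset L_p([0,1]^n)$ and $m_n=\inf\{\int|1+k|^p:k\in K_n\}$. Then
$$C_p=\sup_{n\ge1}m_n^{-1/(np)},\qquad2^{1/p-1}\le C_p\le8^{1/p},$$
and $C_p$ is attained by a separable $p$-Banach space.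

## Operator measures of total mass the identity

Let $X$ be a $p$-Banach space with an averaging operator $V$ of norm $C$. For Borel $A\subset[0,1]$ put $T_Ax=V(1_Ax)$. Then $A\mapsto T_A$ is a finitely additive family of linear operators on $X$ with
$$T_{[0,1]}=I,\qquad\|T_Ax\|\le C|A|^{1/p}\|x\| .\tag{1}$$
These operators are all we need.

**Lemma 4.** Let $X$ be a separable $p$-Banach space and $A\mapsto T_A$ a finitely additive map from the Borel sets of $[0,1]$ to linear operators on $X$ satisfying (1). Then there is an averaging operator $V:L_p(X)\to X$ with $\|V\|\le C$ and $V(1_Ax)=T_Ax$.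

*Proof.* For a simple function $h=\sum_i1_{A_i}x_i$ (finite sum, disjoint $A_i$, $x_i\in X$) put $Vh=\sum_iT_{A_i}x_i$. Passing to common refinements, finite additivity shows that this is well defined and linear. Changes on null sets do no harm, since $T_A=0$ when $|A|=0$. Moreover
$$\|Vh\|^p\le\sum_i\|T_{A_i}x_i\|^p\le C^p\sum_i|A_i|\,\|x_i\|^p=C^p\|h\|^p .$$
Simple functions are dense in $L_p(X)$. Indeed, given $f$ and $\varepsilon>0$, cover the separable space $X$ by countably many balls of radius $\varepsilon$. Mapping each $f(s)$ to the center of the first ball containing it gives a countably valued Borel $g=\sum_{i\ge1}1_{A_i}x_i$ with $\|f-g\|\le\varepsilon$ everywhere. Then $g\in L_p(X)$, so $\sum_{i>M}|A_i|\,\|x_i\|^p\to0$ as $M\to\infty$, and $g$ may be truncated. As $X$ is complete, $V$ extends to $L_p(X)$ with the same bound. Finally $V(\text{constant }x)=T_{[0,1]}x=x$. $\square$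

A natural first attempt is to look for $X$ among function spaces, with the $T_A$ acting as multiplications, or more generally to let the $T_A$ lie in some commutative algebra. That cannot work. Suppose $X\ne\{0\}$ is $p$-Banach, (1) holds, and all $T_A$ commute. Cut $[0,1]$ into $M$ sets $A_i$ of measure $1/M$. By the multinomial formula
$$I=\Big(\sum_{i=1}^MT_{A_i}\Big)^n=\sum_{|\alpha|=n}\binom n\alpha\,T_{A_1}^{\alpha_1}\cdots T_{A_M}^{\alpha_M}.$$
Each product has norm at most $C^nM^{-n/p}$, each multinomial coefficient is at most $M^n$, and there are at most $(n+1)^M$ multi-indices $\alpha$. Taking $p$-th powers of norms,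
$$1\le(n+1)^M\,M^{np}\,C^{np}M^{-n}=(n+1)^M\bigl(C^pM^{-(1-p)}\bigr)^n .$$
Choose $M$ with $C^p<M^{1-p}$ and let $n\to\infty$: contradiction.

The attempt breaks where equal monomials are collected: the coefficient $\binom n\alpha$ enters the estimate only as its $p$-th power, which is far smaller. If the $M^n$ words $T_{A_{i_1}}\cdots T_{A_{i_n}}$ stay separate, the same computation gives only $1\le M^nC^{np}M^{-n}=C^{np}$, which is no contradiction. So we let the $T_A$ be as noncommutative as possible.

## The free algebra modulo $\mathbf 1=e$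

A word $T_{A_1}\cdots T_{A_n}$ of free symbols will be represented by the function $1_{A_1\times\cdots\times A_n}$ of $n$ variables, whose $L_p$ quasi-norm is $\prod|A_i|^{1/p}$. For $C\ge1$ let $\mathfrak A_C$ be the space of sequences $f=(f_n)_{n\ge0}$ with $f_0\in\mathbb R$, $f_n\in L_p([0,1]^n)$ and
$$\Phi(f)=\sum_{n\ge0}C^{np}\|f_n\|_p^p<\infty .$$
With the quasi-norm $\Phi^{1/p}$ it is an $\ell_p$-sum of separable $p$-Banach spaces, hence a separable $p$-Banach space. We write $f_n$ also for the element with $f_n$ in degree $n$ and zeros elsewhere, and call such elements homogeneous of degree $n$. Finite sums of homogeneous elements are dense. For functions $u$ of $i$ and $v$ of $l$ variables, $(u\otimes v)(s_1,\dots,s_{i+l})=u(s_1,\dots,s_i)\,v(s_{i+1},\dots,s_{i+l})$. The product is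
$$(fg)_n=\sum_{i+j=n}f_i\otimes g_j .$$
By $|\sum a_i|^p\le\sum|a_i|^p$ and Fubini, $\|(fg)_n\|_p^p\le\sum_{i+j=n}\|f_i\|_p^p\|g_j\|_p^p$. Multiplying by $C^{np}=C^{ip}C^{jp}$ and summing over $n$,
$$\Phi(fg)\le\Phi(f)\,\Phi(g).\tag{2}$$
So $\mathfrak A_C$ is an associative algebra with jointly continuous product and unit $e=(1,0,0,\dots)$.

The element of $\mathfrak A_C$ that stands for $T_{[0,1]}$ is $\mathbf 1$, the constant function $1$ in degree $1$. It is not the unit $e$, so we force it to be. Let $d=\mathbf 1-e$, let $J_0$ be the linear span of all $u\,d\,v$ with $u,v$ homogeneous, and $J=\overline{J_0}$. For example, $1_A\,d=1_A\otimes1-1_A$ lies in $J_0$: it identifies the function $1_A(s_1)$ of two variables with the function $1_A$ of one. In general, for $u$ of degree $i$,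
$$u\,d\,v=u\otimes1\otimes v-u\otimes v=D_{i+1}(u\otimes v)-u\otimes v .\tag{3}$$
Homogeneous multiples of elements of $J_0$ are in $J_0$, so by density and continuity $J$ is a closed two-sided ideal. Let
$$X_C=\mathfrak A_C/J,\qquad\|x\|^p=\inf\{\Phi(f):f\in x\}.$$
This is a separable $p$-Banach space and, by (2), $\|xy\|\le\|x\|\,\|y\|$.

**Proposition 5.** For every $C\ge1$ there is an averaging operator $V:L_p(X_C)\to X_C$ with $\|V\|\le C$.

*Proof.* Let $T_A$ be left multiplication in $X_C$ by the class of $1_A$ placed in degree $1$. This is finitely additive in $A$, and $\|T_Ax\|\le\Phi(1_A)^{1/p}\|x\|=C|A|^{1/p}\|x\|$. As $d\in J$, the class of $\mathbf 1$ is the class $\bar e$ of $e$, so $T_{[0,1]}=I$. Apply Lemma 4. $\square$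

The whole difficulty is now in one place: is $X_C\ne\{0\}$? Equivalently, is $\bar e\ne0$, that is, does $e$ stay away from $J_0$?

## Random points in degree two

The usual way to show that an element survives in a quotient is to find a continuous functional that vanishes on $J$ but not at $e$. By Lemma 3, $X_C$ has no nonzero functional, and no nonzero operator into an $r$-Banach space with $r>p$. The target must be genuinely $p$-Banach; we take $L_p(\Omega)$, where $\Omega$ is a probability space. By (3), we want linear maps $\varphi$ from functions of $n$ variables to random variables, one for each $n$, such that $\varphi(D_ig)=\varphi(g)$ for all $i$, $\varphi(f)=f$ for numbers $f$ in degree $0$, and $\mathbb E|\varphi(f)|^p\le(\text{constant})^n\|f\|_p^p$ in degree $n$.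

The obvious attempt is evaluation at random points. With one uniform point $\xi$ used in every coordinate, $\varphi(f)=f(\xi,\dots,\xi)$ satisfies all the identities, but it is not defined on $L_p$: the diagonal is a null set. With independent points, $\varphi(f)=f(\xi_1,\dots,\xi_n)$ is well defined and $\mathbb E|\varphi(f)|^p=\|f\|_p^p$, but already in degree $2$ the identities fail, since
$$\varphi(D_1g)=g(\xi_2),\qquad\varphi(D_2g)=g(\xi_1).$$
Signed combinations cure this. Let $\xi_x,\xi_y,\xi_z$ be independent and uniform on $[0,1]$, and put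
$$\varphi(f)=f(\xi_x,\xi_z)+f(\xi_z,\xi_y)-f(\xi_x,\xi_y)\ \text{ in degree }2,\qquad\varphi(g)=g(\xi_z)\ \text{ in degree }1 .$$
Then $\varphi(D_1g)=g(\xi_z)+g(\xi_y)-g(\xi_y)=g(\xi_z)$ and $\varphi(D_2g)=g(\xi_x)+g(\xi_z)-g(\xi_x)=g(\xi_z)$. Each term uses two different points, so no diagonal appears, and $\mathbb E|\varphi(f)|^p\le3\|f\|_p^p$.

This computes a bound for $m_2$. The elements of $1+K_2$ are the functions $F(s,t)=1+g(s)-g(t)$, and $\varphi(F)=1$, so $1\le3\int|F|^p$ and $m_2\ge\frac13$. On the other hand, $g=1_{[0,1/2]}$ gives a function $F$ with the values $1,2,0$ on sets of measure $\frac12,\frac14,\frac14$, so $m_2\le\frac12+\frac{2^p}4<1$. The function $1$ can be made smaller modulo $K_2$, but not arbitrarily small.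

## Spreading systems of words

We now do in every degree what $xz+zy-xy$ does in degree $2$, with a number of terms that grows only exponentially; the weights $C^{np}$ can absorb exponential growth.

For a finite set $\Lambda$ of letters let $W_n(\Lambda)$ be the set of words of length $n$ in $\Lambda$ with distinct letters, $W_0=\{\emptyset\}$. For $1\le i\le n$ let $\partial_i:\mathbb R[W_n(\Lambda)]\to\mathbb R[W_{n-1}(\Lambda)]$ be the linear map deleting the $i$-th letter. A **spreading system of order $N$** on $\Lambda$ is a sequence $(c_0,\dots,c_N)$ with $c_n\in\mathbb R[W_n(\Lambda)]$, $c_0=\emptyset$ and $\partial_ic_n=c_{n-1}$ for $1\le i\le n\le N$. Example of order $2$: $c_0=\emptyset$, $c_1=z$, $c_2=xz+zy-xy$.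

**Lemma 6.** For every $N\ge0$ there is a spreading system of order $N$ on a finite set such that all coefficients of each $c_n$ are in $\{-1,0,1\}$ and the number $s_n$ of nonzero coefficients of $c_n$ is $\le8^n$.

*Proof.* We use induction on $N$ with the stronger bound $\sigma_N:=\sum_{n=1}^Ns_n8^{-n}\le\frac13$. For $N=0$ take $\Lambda=\emptyset$.

**Step 1: the recursion.** This step builds order $N+1$ from order $N$. Let $x=(x_0,\dots,x_N)$ be a system as claimed on $\Lambda$, $y=(y_0,\dots,y_N)$ a copy of it on a disjoint set $\Lambda'$, and $z$ a new letter. Consider first the words "$x$-part, then $z$, then $y$-part", summed over all ways to distribute the lengths. Deleting a letter of the $x$-part or of the $y$-part gives sums of the same kind, but deleting $z$ leaves an unwanted term $x_{m-1}y_{n-m}$ that depends on the place $m$. A second sum, without $z$, is subtracted to cancel it. So put $c_0=\emptyset$ and, for $1\le n\le N+1$,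
$$c_n=\sum_{\substack{i+j=n-1\\i,j\ge0}}x_i\,z\,y_j-\sum_{\substack{i+j=n\\i,j\ge1}}x_i\,y_j ,$$
with concatenation extended bilinearly. All indices occurring are $\le n-1\le N$, and all words have distinct letters.

**Step 2: $\partial_mc_n=c_{n-1}$ for $1\le m\le n\le N+1$.** This is the defining property. If $n=1$, then $c_1=z$ and $\partial_1z=\emptyset=c_0$. Let $n\ge2$.

Take the first sum, with $j=n-1-i$ and $0\le i\le n-1$. If $i\ge m$, the deleted letter is in $x_i$, and the result is $x_{i-1}zy_{n-1-i}$; in terms of $i'=i-1\in[m-1,n-2]$ it is $x_{i'}zy_{n-2-i'}$. If $i=m-1$, the letter $z$ is deleted and the result is $x_{m-1}y_{n-m}$. If $i\le m-2$, the deleted letter is the $(m-i-1)$-th of $y_{n-1-i}$, and the result is $x_izy_{n-2-i}$, with $i\in[0,m-2]$. The ranges $[m-1,n-2]$ and $[0,m-2]$ together cover $[0,n-2]$ once, so the total is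
$$\sum_{i+j=n-2}x_izy_j+x_{m-1}y_{n-m}.$$

Take the second sum, without its sign, with $j=n-i$ and $1\le i\le n-1$. If $i\ge m$, the result is $x_{i-1}y_{n-i}=x_{i'}y_{n-1-i'}$ with $i'=i-1\in[m-1,n-2]$. If $1\le i\le m-1$, the deleted letter is the $(m-i)$-th of $y_{n-i}$, and the result is $x_iy_{n-1-i}$. So we get the terms $x_iy_{n-1-i}$ with $i$ running through $[m-1,n-2]$ and through $[1,m-1]$. If $2\le m\le n-1$, the index $m-1$ occurs twice and every other index of $[1,n-2]$ once. If $m=1$, the indices are $0,1,\dots,n-2$, that is, $[1,n-2]$ and $m-1=0$. If $m=n$, they are $1,\dots,n-1$, that is, $[1,n-2]$ and $m-1=n-1$. In every case the total is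
$$\sum_{\substack{i+j=n-1\\i,j\ge1}}x_iy_j+x_{m-1}y_{n-m}.$$
In the difference of the two totals the terms $x_{m-1}y_{n-m}$ cancel, and what remains is $c_{n-1}$.

**Step 3: counting.** This step gives the bounds. The words occurring in the expansions of the various terms are pairwise distinct: the position of $z$, or, when there is no $z$, the change from $\Lambda$ to $\Lambda'$, determines the two factors. So the coefficients of $c_n$ are in $\{-1,0,1\}$. A word from $x_izy_j$ has weight $8^{-(i+j+1)}=\frac18\,8^{-i}8^{-j}$ and one from $x_iy_j$ has weight $8^{-i}8^{-j}$; since $s_0=1$,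
$$\sigma_{N+1}\le\tfrac18(1+\sigma_N)^2+\sigma_N^2\le\tfrac18\cdot\tfrac{16}9+\tfrac19=\tfrac13 .$$
Hence $s_n\le8^n/3$ for $n\ge1$, and $s_0=1$. $\square$

To see where $8$ comes from, replace it by $a>0$. A bound $\sigma\geq 0$ reproduces itself in Step 3 if $\frac1a(1+\sigma)^2+\sigma^2\le\sigma$, that is, $(a+1)\sigma^2-(a-2)\sigma+1\le0$. Such a $\sigma\ge0$ requires $a>2$ and $(a-2)^2\ge4(a+1)$, that is, $a\ge8$; for $a=8$ the inequality is $(3\sigma-1)^2\le0$. So $8$ is the smallest base with which this estimate closes, and then $\sigma=\frac13$.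

**The random functionals.** Fix $N$ and a system from Lemma 6 on $\Lambda$. Let $(\xi_x)_{x\in\Lambda}$ be independent and uniform on $[0,1]$. For $w=x_1\cdots x_n$ put $\xi_w=(\xi_{x_1},\dots,\xi_{x_n})$. The letters of $w$ are distinct, so $\xi_w$ is uniform on $[0,1]^n$. Hence for $f\in L_p([0,1]^n)$, $n\le N$,
$$\varphi(f)=\sum_wc_n(w)\,f(\xi_w)$$
is well defined a.s.: changing $f$ on a null set changes $\varphi(f)$ only on a null event. It is linear in $f$, and $\varphi(f)=f$ for $n=0$. By $|\sum a_i|^p\le\sum|a_i|^p$,
$$\mathbb E|\varphi(f)|^p\le s_n\|f\|_p^p\le8^n\|f\|_p^p .\tag{4}$$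
Since $(D_ig)(\xi_w)=g(\xi_{\partial_iw})$, collecting the words $w$ with the same $\partial_iw$ and using $\partial_ic_n=c_{n-1}$ gives
$$\varphi(D_ig)=\sum_wc_n(w)\,g(\xi_{\partial_iw})=\varphi(g)\qquad(g\in L_p([0,1]^{n-1}),\ 1\le i\le n\le N).\tag{5}$$
The constant function $1$ of $n$ variables is $D_1$ of the constant $1$ of $n-1$ variables, so iterating (5) gives $\varphi(1)=1$ in every degree $n\le N$.

## Survival of the unit when $C=8^{1/p}$

*Proof of Theorem 1.* Take $C=8^{1/p}$ and $X=X_C$. By Proposition 5, it remains to show that $X\ne\{0\}$.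

**Step 1: $\Phi(e-j)\ge1$ for $j\in J_0$.** This is where the random functionals act. Write $j=\sum_ku_kdv_k$, a finite sum with homogeneous factors, and choose $N$ at least all $\deg u_k+\deg v_k+1$. A spreading system of this finite order is enough. Extend $\varphi$ additively to elements of degree $\le N$, that is, $\varphi(f)=\sum_n\varphi(f_n)$. By (3) and (5), $\varphi(u_kdv_k)=0$ for every $k$, so $h=e-j$ has $\varphi(h)=\varphi(e)=1$ a.s. By (4),
$$1=\mathbb E|\varphi(h)|^p\le\sum_n\mathbb E|\varphi(h_n)|^p\le\sum_n8^n\|h_n\|_p^p=\Phi(e-j),$$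
because $C^{np}=8^n$.

**Step 2: passing to the closure.** This step turns the estimate into a statement about $X$. As $\Phi$ is continuous, $\Phi(e-j)\ge1$ for all $j\in J$. Since also $\Phi(e)=1$, the class $\bar e$ has $\|\bar e\|=1$. So $X\ne\{0\}$.

Thus $Pf=$ the constant function $Vf$ is a continuous linear projection of $L_p(X)$ onto its constants, of norm $\le8^{1/p}$, and $X$ is a separable $p$-Banach algebra. $\blacksquare$

## Other exponents, and a given space $Y$ inside $X$

*Proof of Theorem 2(a).* The general statement is Lemma 3. If $q<1$, take $\mathbb R$ as target and $r=1$ to get $X^*=\{0\}$.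

Let $X$ be the space of Theorem 1. If $q<p$ and $L_q(X)$ had an averaging operator, Lemma 3 with $r=p$ and $S=\mathrm{id}_X$, which maps into a $p$-Banach space, would give $\mathrm{id}_X=0$, that is, $X=\{0\}$. So there is none. If $q\ge p$, then $\|f\|_{L_p(X)}\le\|f\|_{L_q(X)}$ by Hölder's inequality for the scalar function $\|f(s)\|$ on a space of measure $1$. So $L_q(X)\subset L_p(X)$, and $V$ restricts to an averaging operator on $L_q(X)$. $\square$

*Proof of Theorem 2(b).* The idea is to let the words act on $Y$ instead of $\mathbb R$. Put $C=8^{1/p}$.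

**Step 1: the module and its quotient.** This step constructs $X$. Let $\mathfrak A(Y)$ be the space of $g=(g_n)_{n\ge0}$ with $g_0\in Y$, $g_n\in L_p([0,1]^n;Y)$ and $\Phi(g)=\sum_nC^{np}\|g_n\|^p<\infty$. It is a separable $p$-Banach space with the quasi-norm $\Phi^{1/p}$. The algebra $\mathfrak A_C$ acts on it from the left by
$$(ug)_n(s_1,\dots,s_n)=\sum_{i+j=n}u_i(s_1,\dots,s_i)\,g_j(s_{i+1},\dots,s_n),$$
and $\Phi(ug)\le\Phi(u)\Phi(g)$ exactly as in (2). Let $J_Y$ be the closed span of all $u\,d\,g$ with $u\in\mathfrak A_C$ and $g\in\mathfrak A(Y)$ homogeneous. By density and continuity it is invariant under left multiplication by $\mathfrak A_C$. Put $X=\mathfrak A(Y)/J_Y$, a separable $p$-Banach space on which $\mathfrak A_C$ acts with $\|u\cdot x\|\le\Phi(u)^{1/p}\|x\|$.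

**Step 2: the averaging operator.** Let $T_Ax=1_A\cdot x$ with $1_A$ in degree $1$. This is finitely additive in $A$, and $\|T_Ax\|\le C|A|^{1/p}\|x\|$. For homogeneous $g$ we have $dg=e\,d\,g\in J_Y$, so by density $d\cdot\mathfrak A(Y)\subset J_Y$. Hence $\mathbf 1\cdot x=x$ for $x\in X$, that is, $T_{[0,1]}=I$. Lemma 4 gives $V$ with $\|V\|\le C=8^{1/p}$.

**Step 3: $Y$ embeds isometrically.** Let $y\in Y$, regarded in degree $0$, and let $j=\sum_ku_kdg_k$ be a finite sum with homogeneous factors. Take $N$ at least all $\deg u_k+\deg g_k+1$, and define $\varphi(f)=\sum_wc_n(w)f(\xi_w)$ for $Y$-valued $f$ of $n\le N$ variables. This is a $Y$-valued random variable. The proof of (4), with $\|\cdot\|_Y$ in place of $|\cdot|$ and $p$-subadditivity of $\|\cdot\|_Y^p$, and that of (5) are unchanged. As in (3), $udg=D_{i+1}(u\otimes g)-u\otimes g$ for $\deg u=i$, so $\varphi(j)=0$ and $\varphi(y-j)=\varphi(y)=y$. Therefore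
$$\|y\|^p=\mathbb E\|\varphi(y-j)\|^p\le\sum_n8^n\|(y-j)_n\|^p=\Phi(y-j).$$
By continuity this holds for all $j\in J_Y$, so the class $[y]$ has $\|[y]\|\ge\|y\|$. The choice $j=0$ gives $\|[y]\|\le\Phi(y)^{1/p}=\|y\|$. So $y\mapsto[y]$ is a linear isometry of $Y$ into $X$. $\square$

## The best constant $C_p$

*Proof of Theorem 2(c).* Put $\kappa=\inf_{n\ge1}m_n^{1/n}$, so that $\kappa^{-1/p}=\sup_nm_n^{-1/(np)}$.

**Step 1: $C_p\ge\kappa^{-1/p}$.** The step shows that any averaging operator, when iterated, bounds all $m_n$ from below. Let $X\ne\{0\}$ be quasi-Banach, $V:L_p(X)\to X$ averaging with norm $C$, and $0\ne x\in X$. Put $\tau_0(t)=tx$ for $t\in\mathbb R$ and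
$$\tau_n(f)=V\bigl(s\mapsto\tau_{n-1}(f(s,\cdot))\bigr),\qquad f\in L_p([0,1]^n).$$
This makes sense. By Tonelli, $f(s,\cdot)\in L_p([0,1]^{n-1})$ for a.e. $s$; for the other $s$ replace it by $0$. For each fixed $g\in L_p([0,1]^{n-1})$ the function $s\mapsto\|f(s,\cdot)-g\|_p^p$ is then Borel, again by Tonelli. In the separable space $L_p([0,1]^{n-1})$ the balls generate the Borel sets, so $s\mapsto f(s,\cdot)$ is a Borel map, and $\tau_{n-1}$ is continuous. If $\|\tau_{n-1}(g)\|\le C^{n-1}\|g\|_p\|x\|$ for all $g$, then
$$\|\tau_n(f)\|^p\le C^p\int_0^1\|\tau_{n-1}(f(s,\cdot))\|^p\,ds\le C^{np}\|x\|^p\int_0^1\|f(s,\cdot)\|_p^p\,ds=C^{np}\|f\|_p^p\|x\|^p .$$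
By induction every $\tau_n$ is well defined and linear, and $\|\tau_nf\|\le C^n\|f\|_p\|x\|$.

Next, $\tau_n(D_ig)=\tau_{n-1}(g)$. For $i=1$ the slice $(D_1g)(s,\cdot)$ is $g$ for every $s$, so $\tau_n(D_1g)=V(\text{constant }\tau_{n-1}(g))=\tau_{n-1}(g)$. For $i>1$ we have $(D_ig)(s,\cdot)=D_{i-1}(g(s,\cdot))$, and by induction
$$\tau_n(D_ig)=V\bigl(s\mapsto\tau_{n-1}(D_{i-1}(g(s,\cdot)))\bigr)=V\bigl(s\mapsto\tau_{n-2}(g(s,\cdot))\bigr)=\tau_{n-1}(g).$$
Hence $\tau_n$ vanishes on $K_n$. Writing $1=D_11$ repeatedly, $\tau_n(1)=\tau_0(1)=x$. So for $k\in K_n$,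
$$\|x\|=\|\tau_n(1+k)\|\le C^n\|1+k\|_p\|x\| ,$$
that is, $C^{np}m_n\ge1$. This holds for all $n$, so $C\ge\kappa^{-1/p}$.

**Step 2: $\frac18\le\kappa\le1$.** This step makes $\kappa^{-1/p}$ a legitimate value for the parameter of the free construction. Let $k\in K_n$ and use a spreading system of order $N=n$. By (5), $\varphi(1+k)=1$, so (4) gives $\int|1+k|^p\ge8^{-n}$. Thus $m_n\ge8^{-n}$ and $\kappa\ge\frac18$. The choice $k=0$ gives $m_n\le1$, so $\kappa\le1$.

From now on let $C=\kappa^{-1/p}\in[1,8^{1/p}]$, so $C^{-p}=\kappa$. We shall show that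
$$\Phi(e-j)\ge1\quad\text{for all }j\in J_0\text{ in }\mathfrak A_C .\tag{6}$$
Given (6), continuity yields $\|\bar e\|=1$ in $X_C$, so $X_C\ne\{0\}$. By Proposition 5, $X_C$ is a separable $p$-Banach space with an averaging operator of norm $\le\kappa^{-1/p}\le8^{1/p}$. With Step 1, the norm equals $\kappa^{-1/p}$. This proves the formula for $C_p$, its attainment, and $C_p\le8^{1/p}$.

**Step 3: flattening into one degree.** The numbers $m_n$ live in a single degree $n$, while $e-j$ has components in many degrees. This step connects the two. For $f$ of degree $\le n$ let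
$$H_n(f)=\sum_kf_k\otimes1^{\otimes(n-k)}\in L_p([0,1]^n).$$
Then $\|H_nf\|_p^p\le\sum_k\|f_k\|_p^p$ and $H_n(e)=1$. If $\deg u=i$, $\deg v=l$ and $i+l+1\le n$, put $g=u\otimes v\otimes1^{\otimes(n-1-i-l)}$, a function of $n-1$ variables. By (3),
$$H_n(udv)=u\otimes1\otimes v\otimes1^{\otimes(n-1-i-l)}-u\otimes v\otimes1^{\otimes(n-i-l)}=D_{i+1}g-D_ng\in K_n .$$
So if $e-F=\sum_ku_kdv_k$ with homogeneous factors and all $\deg u_k+\deg v_k+1\le n$, then $F$ has degree $\le n$ and $H_n(F)\in1+K_n$. Consequently
$$m_n\le\sum_k\|F_k\|_p^p .\tag{7}$$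
We say in this case that $e-F$ has representation degrees $\le n$.

The bound (7) does not yet give (6): in $\Phi$ the component of degree $k$ carries the weight $C^{kp}=\kappa^{-k}$, while (7) gives every component weight $1$, and we only know $m_n\ge\kappa^n$. The comparison is efficient only if all components of $F$ have degree close to $n$. The next two steps arrange this.

**Step 4: removing the degree $0$ part.** This step prepares an element all of whose components raise degrees. Suppose (6) fails: $h=e-j$, where $j$ has representation degrees $\le L$ for some $L\geq 1$, and $\delta:=\Phi(h)<1$. Then $h$ has degree $\le L$ and $|h_0|^p\le\delta<1$. Put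
$$h'=\frac1{1-h_0}\sum_{k=1}^Lh_k=\frac{h-h_0e}{1-h_0}.$$
Then $e-h'=\frac{e-h}{1-h_0}=\frac1{1-h_0}\,j$, which is in $J_0$ with representation degrees $\le L$. Let $\gamma_k=C^{kp}\|h'_k\|_p^p$. From $1\le|h_0|^p+|1-h_0|^p$ we get $|1-h_0|^p\ge1-|h_0|^p>0$, so
$$\sum_{k=1}^L\gamma_k=\frac{\delta-|h_0|^p}{|1-h_0|^p}\le\frac{\delta-|h_0|^p}{1-|h_0|^p}\le\delta .\tag{8}$$
The last inequality says $\delta-|h_0|^p\le\delta-\delta|h_0|^p$, which is true as $\delta\le1$.

**Step 5: pushing everything up to degree $D$.** Modulo $J_0$, $e$ equals $h'$; this step substitutes $h'$ for $e$ until all terms have high degree. Let $D\ge1$ be an integer. Start from $e$, the empty product, of degree $0$. Repeatedly replace every product $u=h'_{k_1}\cdots h'_{k_r}$ of total degree $<D$ by $uh'=\sum_{k=1}^Luh'_k$. Since all $k\ge1$, this ends after finitely many replacements in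
$$F=\sum h'_{k_1}\cdots h'_{k_r},$$
the sum being over all sequences in $\{1,\dots,L\}$ with $k_1+\dots+k_{r-1}<D\le k_1+\dots+k_r$. One replacement changes the expression by $uh'-u=-u(e-h')=-\frac1{1-h_0}\,u\,j$. If $j=\sum_ku_kdv_k$ then $uj=\sum_k(uu_k)dv_k$, and $\deg u<D$, so this change is in $J_0$ with representation degrees $\le D+L$. Hence so is $e-F$, and (7) applies with $n=D+L$.

It remains to estimate. A sequence in the sum has total degree $t\ge D$, and $r\ge D/L$ because each $k_i\le L$. Its product is a tensor product, so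
$$\|h'_{k_1}\cdots h'_{k_r}\|_p^p=\prod_i\|h'_{k_i}\|_p^p=C^{-tp}\prod_i\gamma_{k_i}\le C^{-Dp}\prod_i\gamma_{k_i},$$
as $C\ge1$. Summing over all sequences of length $r$ in $\{1,\dots,L\}$, and over all $r\ge D/L$, and using (7), (8) and $m_n\ge\kappa^n$,
$$\kappa^{D+L}\le m_{D+L}\le C^{-Dp}\sum_{r\ge D/L}\Big(\sum_{k=1}^L\gamma_k\Big)^r\le\kappa^D\,\frac{\delta^{D/L}}{1-\delta}.$$
So $\kappa^L(1-\delta)\le\delta^{D/L}$ for every $D$. With $D\to\infty$ the right side tends to $0$, while the left side is a fixed positive number, because $\kappa>0$ by Step 2. This contradiction proves (6).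

**Step 6: $C_p\ge2^{1/p-1}$.** This step bounds $\kappa$ from above by exhibiting good elements of $1+K_n$. The commuting that ruled out the commutative models is still available for a set and its complement, since $T_{B'}=I-T_B$ commutes with $T_B$. In terms of functions: let $B=[0,\frac12]$, $B'=(\frac12,1]$, and let $u$ depend on $i$ variables. Since $1_{B'}=1-1_B$,
$$u\otimes1_B\otimes1_{B'}\otimes v-u\otimes1_{B'}\otimes1_B\otimes v=u\otimes(1_B\otimes1-1\otimes1_B)\otimes v=D_{i+2}g-D_{i+1}g,$$
where $g=u\otimes1_B\otimes v$. So, modulo $K_n$, neighboring factors $1_B,1_{B'}$ in a product of $n$ such factors may be exchanged, hence the factors may be permuted at will. Expanding $1=\prod_{i=1}^n(1_B(s_i)+1_{B'}(s_i))$ and moving all factors $1_B$ to the front gives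
$$f=\sum_{k=0}^n\binom nk1_{B^k\times(B')^{n-k}}\in1+K_n .$$
The sets $B^k\times(B')^{n-k}$ are disjoint and have measure $2^{-n}$, and $\binom nk\le2^n$. Therefore
$$m_n\le\int|f|^p=2^{-n}\sum_{k=0}^n\binom nk^p\le(n+1)\,2^{-n(1-p)} .$$
For $n=2$ the middle expression is $\frac12+\frac{2^p}4$, the value found by hand above. Taking $n$-th roots and letting $n\to\infty$, $\kappa\le2^{p-1}$, hence $C_p=\kappa^{-1/p}\ge2^{1/p-1}$. $\blacksquare$

The argument does not determine the numerical value of $C_p$ within $[2^{1/p-1},8^{1/p}]$. The question as posed is settled affirmatively for every $0<p<1$ by Theorem 1.
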